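# Edge colorings of graphs with at most three odd ears

## Rounding up the fractional chromatic index

All graphs are finite and loopless, and parallel edges are allowed. For $U\subseteq V(G)$ we write $E[U]$ for the set of edges of $G$ with both ends in $U$, and $\partial(U)$ for the set of edges with exactly one end in $U$. Degrees count parallel edges, and $\Delta(G)$ is the maximum degree. A $k$-edge-coloring (here just "$k$-coloring") splits $E(G)$ into $k$ matchings, some possibly empty. The chromatic index $\chi'(G)$ is the least possible $k$.

How large is $\chi'(G)$? Two counts bound it from below. The edges at one vertex need different colors, so $\chi'\ge\Delta$. If $|U|\ge3$ is odd, a matching has at most $\frac{|U|-1}2$ edges inside $U$, so $\chi'\ge 2|E[U]|/(|U|-1)$. The fractional chromatic index packages both.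

**Definition (fractional chromatic index).** $\chi'_f(G)$ is the minimum of $\sum_M\lambda_M$ over all nonnegative weightings $\lambda$ of the matchings $M$ of $G$ with $\sum_{M\ni e}\lambda_M\ge1$ for every edge $e$.

Edmonds' matching polytope theorem says that the convex hull of the incidence vectors of matchings is described by $x\ge0$, by $x(\partial(v))\le1$ for each vertex $v$, and by $x(E[U])\le\frac{|U|-1}2$ for each odd $U$ with $|U|\ge3$. Testing when the all-ones vector divided by $k$ lies in this polytope gives
$$\chi'_f(G)=\max\Bigl\{\Delta(G),\ \max_{U\text{ odd},\,|U|\ge3}\frac{2|E[U]|}{|U|-1}\Bigr\}.\tag{1}$$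
Since $\chi'$ is an integer, $\chi'(G)\ge\lceil\chi_f'(G)\rceil$. The answer one would first guess is that this bound is exact:
$$\chi'(G)=\lceil\chi_f'(G)\rceil\ ?$$

Let us test it. For a bipartite graph, König's theorem gives $\chi'=\Delta$, so the guess holds. For a triangle with edge multiplicities $a,b,c\ge1$, the set $U=V$ gives $\chi'_f\ge 2(a+b+c)/2=a+b+c$, and $a+b+c$ colors suffice trivially. For the 5-cycle with every edge doubled, $\Delta=4$ but $U=V$ gives $2\cdot10/4=5$; the five matchings that consist of two edges of $C_5$ and miss one given vertex cover every edge exactly twice, so $\chi'=5$. Finally, suppose $\chi'_f(G)\le2$. Then $\Delta\le2$, and there is no odd cycle, because an odd cycle of length $\ell$ would give $2\ell/(\ell-1)>2$. So all components are paths and even cycles (possibly two parallel edges), and $\chi'\le2$. The guess can only fail from $\chi_f'>2$ on.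

It does fail. Let $P_{10}$ be the Petersen graph with vertices $o_j,i_j$ ($j\in\mathbb Z_5$) and edges $o_jo_{j+1}$ (outer), $i_ji_{j+2}$ (inner), $o_ji_j$ (spokes). We list its perfect matchings. If $s$ spokes are used, the $5-s$ remaining outer vertices are matched among themselves, so $s$ is odd.

- $s=5$: all spokes; one matching.
- $s=3$: the two remaining outer vertices are adjacent, say $o_j,o_{j+1}$. Then $i_j,i_{j+1}$ would have to be adjacent, and they are not.
- $s=1$, spoke at $j$: the rest of the outer cycle is a path and must be matched as $o_{j+1}o_{j+2},\,o_{j+3}o_{j+4}$. The rest of the inner cycle is the path $i_{j+2}i_{j+4}i_{j+1}i_{j+3}$ and must be matched as $i_{j+2}i_{j+4},\,i_{j+1}i_{j+3}$. This gives five matchings $M^{j}$.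

So there are exactly six perfect matchings. The spokes and $M^j$ share exactly the spoke at $j$. The matchings $M^j$ and $M^{j'}$ share exactly one edge: an outer one if $j-j'=\pm2$, an inner one if $j-j'=\pm1$. Every edge is in exactly two of the six: the spoke at $j$ in the all-spoke matching and $M^j$; $o_po_{p+1}$ in $M^{p-1},M^{p-3}$; $i_pi_{p+2}$ in $M^{p-1},M^{p-2}$. A 3-coloring of the 15 edges would consist of three disjoint perfect matchings, but any two meet. By Vizing's theorem $\chi'(P_{10})=4$. On the other hand weight $\frac12$ on each of the six matchings covers every edge with weight 1, so $\chi'_f(P_{10})=3$.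

Now delete a vertex: let $Q=P_{10}-o_0$. We shall see in a moment that still $\chi'_f(Q)=3$ and $\chi'(Q)=4$. The graph $Q$ will be our running example. The question becomes: under which structural condition is the guess correct?

## Odd ears and the theorem

**Definition (factor-critical).** A graph $H$ is factor-critical if $H-v$ has a perfect matching for every vertex $v$. Odd cycles are factor-critical. Two triangles sharing one vertex form a factor-critical graph that has a cut vertex. Graphs of even order are never factor-critical. A factor-critical graph is connected: its order is odd, so it has an odd component $D$, and deleting a vertex outside $D$ would leave the odd component $D$.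

"2-connected" means connected, with at least 3 vertices and no cut vertex.

**Definition (odd open ear decomposition).** An odd open ear decomposition of $H$ with $k$ ears is a sequence $P_1,\dots,P_k$ of pairwise edge-disjoint subgraphs with union $H$ such that $P_1$ is an odd cycle and, for $i\ge2$, $P_i$ is a path with an odd number of edges, none of which belongs to $P_1\cup\dots\cup P_{i-1}$, whose two ends are distinct vertices of $P_1\cup\dots\cup P_{i-1}$ and whose internal vertices do not belong to $P_1\cup\dots\cup P_{i-1}$. Let $\beta(G)$ be the largest $k$ such that some subgraph of $G$ has such a decomposition with $k$ ears.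

Equivalently, $\beta(G)$ is the largest number of ears of a 2-connected factor-critical subgraph of $G$, and $\beta(G)=0$ if $G$ is bipartite. We use this classical equivalence. A single edge joining two old vertices is an odd ear, so $C_5$ with one chord has two ears. The initial cycle counts as an ear. Two triangles sharing a vertex have $\beta=1$, since the second triangle is not an open ear.

We write $\hat G$ for the simple graph obtained from $G$ by replacing each class of parallel edges by one edge.

**Theorem 1.** If $\beta(\hat G)\le3$, then $\chi'(G)=\lceil\chi'_f(G)\rceil$.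

**Theorem 2.** (a) If $\beta(\hat G)\le3$, the matching polytope of $G$ has the integer decomposition property. (b) For every $k\ge3$ there is a graph $G$ with $\beta(\hat G)=4$, $\chi'_f(G)=k$, $\chi'(G)=k+1$.

The integer decomposition property of a polytope $P$ says that, for every integer $k\ge1$, each integral vector of $kP$ is a sum of $k$ integral vectors of $P$. Theorem 1 proves Conjecture 8.3.1 of "Propriétés géométriques du nombre chromatique : polyèdres, structures et algorithmes" (https://core.ac.uk/download/46808836.pdf). The case $\beta(\hat G)\le1$, with the integer decomposition property, is quoted with that conjecture as a known result, and so is the remark that the Petersen graph shows the tightness of the bound 3.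

**Proof of Theorem 2(b).** Let $M_1,\dots,M_6$ be the perfect matchings of $P_{10}$. Let $G_k$ be $P_{10}$ with $k-3$ extra copies of each edge of $M_1$; it is $k$-regular. Let $G=G_k-v$ with $v=o_0$.

*Fractional value.* In $G_k$ give weight $\frac12$ to each $M_i$ on the original edges, and weight 1 to each of the $k-3$ extra copies of $M_1$. Every edge gets weight 1 and the total is $k$. Restricting to $G$ gives $\chi'_f(G)\le k$, and $\Delta(G)=k$ because $v$ has non-neighbors.

*No $k$-coloring.* We have $|E(G)|=5k-k=4k$ and $|V(G)|=9$, so in a $k$-coloring every class has exactly 4 edges and misses exactly one vertex. A vertex $z$ misses $k-d_G(z)$ colors, which is the multiplicity of $zv$ in $G_k$. So we can give the edges $zv$ the colors missing at $z$, and the coloring extends to a partition of $E(G_k)$ into $k$ perfect matchings. Let $n_i$ be the number of classes that project to $M_i$. For $i\ne j$ in $\{2,3,4\}$ the common edge of $M_i$ and $M_j$ lies in no other $M_h$, in particular not in $M_1$, so it has multiplicity 1 and $n_i+n_j=1$. Adding the three equations gives $2(n_2+n_3+n_4)=3$, which is impossible.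

*$k+1$ colors suffice:* four for $P_{10}$, one for each extra copy of $M_1$.

*Ears.* $\hat G=Q$ has 9 vertices and 12 edges. Each ear after the first adds one more edge than vertices, so a subgraph with $j$ ears is connected with $|E|-|V|+1=j$. For connected subgraphs this number is at most that of $Q$, which is $12-9+1=4$. So $\beta(Q)\le4$. Conversely, the inner 5-cycle, the paths $i_1o_1o_2i_2$ and $i_3o_3o_4i_4$, and the edge $o_2o_3$ are four odd open ears. So $\beta(\hat G)=4$. $\blacksquare$

In particular $k=3$ gives $\chi'_f(Q)=3<4=\chi'(Q)$.

## Good sets and how they nest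

For a simple graph $H$ put $q(H)=|E(H)|-|V(H)|+1$, and for $U\subseteq V(G)$ put $q(U)=q(\hat G[U])$. The first cycle of an odd open ear decomposition has $q=1$, and each further ear raises $q$ by 1, so the number of ears of $H$ is always $q(H)$. Hence $\beta(\hat G)\le3$ means:
$$\text{every 2-connected factor-critical subgraph } H \text{ of } \hat G \text{ has } q(H)\le 3.\tag{2}$$

**Lemma 3.** Let $H$ be a 2-connected factor-critical graph, and add an odd ear: a path $a\,w_1\cdots w_{2n}\,b$ ($n\ge0$) with $a\neq b$ in $H$, all $w_i\notin V(H)$, and no edge in $H$. The result is 2-connected and factor-critical, and $q$ rises by 1.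

*Proof.* 2-connectivity and the count are clear. If $v\in V(H)$ is deleted, take a perfect matching of $H-v$ and $w_1w_2,w_3w_4,\dots$. If $w_i$ is deleted with $i$ odd, match $w_1,\dots,w_{i-1}$ consecutively, match $w_{i+1},\dots,w_{2n},b$ consecutively (an even number $2n-i+1$ of vertices), and add a perfect matching of $H-b$. If $i$ is even, do the same from the other end: match $a,w_1,\dots,w_{i-1}$ and $w_{i+1},\dots,w_{2n}$, and add a perfect matching of $H-a$. $\blacksquare$

**Definition (good set).** $U\subseteq V(G)$ is good if $|U|\ge3$ is odd and $\hat G[U]$ is 2-connected and factor-critical.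

It suffices that $\hat G[U]$ has a spanning 2-connected factor-critical subgraph. The vertex set of any odd cycle of $\hat G$ is good. If (2) holds, every good $U$ has $1\le q(U)\le3$. Think of $3-q(U)$ as the number of ears still available around $U$.

**Lemma 4.** Assume (2).
(a) Let $U\subsetneq U'$ be good and $W=U'\setminus U$. The number $m$ of edges of $\hat G$ between $U$ and $W$ is at most $2(q(U')-q(U))$, and $q(U)<q(U')$. If $m=2(q(U')-q(U))$, then $\hat G[W]$ is a forest with exactly $m/2$ components, each sending exactly two edges to $U$.
(b) If $U$ is good and $R_1,\dots,R_r$ are odd paths in $\hat G$, each with distinct ends in $U$, with nonempty, pairwise disjoint interiors outside $U$, then $r\le3-q(U)$.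
(c) If $U$ is good, $q(U)=1$ and $C\subseteq\hat G[U]$ is a cycle, then $U=V(C)$ and $\hat G[U]=C$.

*Proof.* (a) Let $c\ge1$ be the number of components of $\hat G[W]$. Then
$$q(U')=q(U)+m+|E(\hat G[W])|-|W|\ge q(U)+m-c .$$
A component of $\hat G[W]$ with only one neighbor in $U$ would be cut off by that vertex. So each component sends at least two edges to $U$, and $m\ge2c$. Hence $q(U')-q(U)\ge m-c\ge m/2>0$. If the outer terms agree, then $|E(\hat G[W])|=|W|-c$, so $\hat G[W]$ is a forest, and $m=2c$, so each component sends exactly two edges.

(b) Every edge of $R_i$ has an end in the interior of $R_i$, so no edge is used twice. By Lemma 3, adding the $r$ ears to $\hat G[U]$ gives a 2-connected factor-critical graph with $q=q(U)+r\le3$.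

(c) A 2-connected graph with as many edges as vertices is a cycle. $\blacksquare$

**Lemma 5.** Let $B$ be a block with at least one edge of a simple factor-critical graph $F$. Then $B$ is 2-connected and factor-critical.

*Proof.* For $b\in V(B)$ let $D_b$ be the set of vertices outside $B$ that $b$ separates from $V(B)\setminus b$. These sets partition $V(F)\setminus V(B)$, and edges leaving $D_b$ end at $b$. As $D_b$ is a union of components of $F-b$, which has a perfect matching, $|D_b|$ is even. Let $v\in V(B)$ and let $N$ be a perfect matching of $F-v$. For $b\in V(B)\setminus v$, the matching $N$ sends at most one edge out of the even set $D_b$, namely to $b$; by parity it sends none. No vertex of $V(B)\setminus v$ is adjacent to $D_v$. So $N$ matches $V(B)\setminus v$ within itself, and $B$ is factor-critical. Hence $|V(B)|$ is odd, so at least 3, and $B$ is 2-connected. $\blacksquare$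

## Slack, and peeling off one color class

**Definition (slack, admissible pair).** For an integer $k$ and odd $U$ let $s(U)=k\frac{|U|-1}2-|E[U]|$. The pair $(G,k)$ is admissible if $\beta(\hat G)\le3$, $\Delta(G)\le k$, and $s(U)\ge0$ for all odd $U$ with $|U|\ge3$. A set with $s(U)=0$ and $|U|\ge3$ is called tight.

For example, with $k=3$ a chordless 5-cycle in a simple graph has slack $6-5=1$, and a triangle of a simple graph is tight. By (1), $(G,k)$ is admissible if and only if $\beta(\hat G)\le3$ and $\chi_f'(G)\le k$. So Theorem 1 is equivalent to the following.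

**Theorem 6.** If $(G,k)$ is admissible, then $G$ is $k$-colorable.

A sensible first attempt is induction on $k$: find a matching $M$ such that $(G-M,k-1)$ is admissible, and make $M$ a color class. What must $M$ satisfy? It must cover every vertex of degree $k$. For an odd set $U$ put $\mathrm{def}_M(U)=\frac{|U|-1}2-|M\cap E[U]|\ge0$. The slack of $U$ in $(G-M,k-1)$ is
$$(k-1)\tfrac{|U|-1}2-|E[U]|+|M\cap E[U]|=s(U)-\mathrm{def}_M(U).\tag{3}$$
So we need $\mathrm{def}_M(U)\le s(U)$ for all odd $U$. A fractional coloring of total weight $k$ in which every edge has total weight exactly 1 supplies matchings that cover all vertices of degree $k$ and have $\mathrm{def}_M(U)=0$ on every tight set: averaging forces each matching of its support to do so. It says nothing integral about sets with small positive slack, and there the attempt stops. In $P_{10}$ with $k=3$ and $M$ the spokes, the outer 5-cycle has slack 1, but $\mathrm{def}_M=2$. What remains is a 5-cycle to be 2-colored.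

The proof studies exactly these sets, with $\mathrm{def}_M(U)=s(U)+1$, in a minimal counterexample. First we get rid of tight sets. Then a set that blocks the peeling of a color $\gamma$ has $\mathrm{def}_\gamma\ge2$ (or is all of $V$), so many $\gamma$-edges may leave it. Kempe chains leaving such a set and coming back are odd ears, and only three ears are available in all.

## A minimal counterexample has no tight sets

Let $(G,k)$ be a counterexample to Theorem 6 with $(|V|+|E|,k)$ lexicographically minimal. We saw that $\chi'_f\le2$ causes no failure ($k\le1$ is trivial), so $k\ge3$. Admissibility passes to subgraphs, so every proper subgraph of $G$ is $k$-colorable. Graphs with at most 2 vertices are $k$-colorable when $\Delta\le k$, so $|V|\ge3$. Moreover $G$ is 2-connected: otherwise color the pieces separately and, at a cut vertex of degree at most $k$, permute the colors of one piece so that the edges at that vertex get distinct colors.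

A counting lemma will be used twice.

**Lemma 7.** Let $F$ be a graph of odd order $n$ with $\Delta(F)\le\kappa$ and $|E_F[D]|\le\kappa\frac{|D|-1}2$ for every odd $D\subsetneq V(F)$. If $F$ is not factor-critical, then $|E(F)|\le\kappa\frac{n-1}2$. In case of equality there is a nonempty independent set $S$ of vertices of degree $\kappa$ in $F$ such that $F-S$ has exactly $|S|+1$ odd components, each odd component $D$ has $|E_F[D]|=\kappa\frac{|D|-1}2$, and each even component $D$ has $|E_F[D]|=\kappa\frac{|D|}2$.

*Proof.* Some $F-v$ has no perfect matching. By Tutte's theorem and parity ($F-v$ has even order) there is $S_0\subseteq V(F)\setminus v$ such that $F-v-S_0$ has at least $|S_0|+2$ odd components. With $S=S_0\cup\{v\}$, the graph $F-S$ has $o\ge|S|+1$ odd components. Every edge meets $S$ or lies in a component of $F-S$, so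
$$|E(F)|\le\kappa|S|+\kappa\tfrac{n-|S|-o}2=\kappa\tfrac{n+|S|-o}2\le\kappa\tfrac{n-1}2 .$$
Equality forces equality in each estimate. In particular exactly $\kappa|S|$ edges meet $S$, so $S$ is independent and its vertices have degree $\kappa$ in $F$. $\blacksquare$

**Lemma 8.** $s(U)\ge1$ for every odd $U$ with $3\le|U|<|V|$.

*Proof.* Suppose there is a tight $U$ with $3\le |U|<|V|$, and choose it inclusion-minimal. The plan is to color $G/U$ and $G[U]$ separately and glue. The obstacle is that contraction might create more ears, so we need to know $G[U]$ well.

**Step 1: the structure of $U$.** Suppose $G[U]$ is not factor-critical. Apply Lemma 7 with $\kappa=k$; since $s(U)=0$, equality holds. So there is an independent $S\neq\emptyset$, all of whose vertices have degree $k$ with all edges inside $U$. Odd components of $G[U]-S$ are single vertices, since a larger one would be a smaller tight set. An even component $D$ with $|E[D]|=k|D|/2$ would be a union of components of $G$, which is impossible because $G$ is connected. Thus $U=S\cup T$ with $S,T$ independent, $|T|=|S|+1$, and $\partial(U)$ meets only $T$.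

For $\emptyset\ne S'\subseteq S$ let $N(S')\subseteq T$ be its neighborhood. Exactly $k|S'|$ edges meet $S'$, all ending in $N(S')$, so $|N(S')|\ge|S'|$. If $|N(S')|=|S'|$, all edges at $N(S')$ go to $S'$, so $S'\cup N(S')\subseteq U\ne V$ is a union of components of $G$, which is impossible. If $S'\ne S$ and $|N(S')|=|S'|+1$, then $S'\cup N(S')$ has $2|S'|+1$ vertices and at least $k|S'|$ edges, so it is a smaller tight set, a contradiction. Hence $|N(S')|\ge|S'|+2$ for $\emptyset\ne S'\subsetneq S$, and $N(S)=T$. Hall's theorem gives:
$$\begin{aligned}&G[U]-t\text{ has a perfect matching for each }t\in T;\\&G[U]-\{s,t_1,t_2\}\text{ has a perfect matching for all }s\in S\text{ and distinct }t_1,t_2\in T.\end{aligned}\tag{4}$$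
Also $G[U]$ is connected. Otherwise $U$ splits into two nonempty parts $S_i\cup T_i$ without edges between them. As $N(S)=T$, both $S_i$ are nonempty, hence both are proper subsets of $S$, and $|T_i|\ge|N(S_i)|\ge|S_i|+2$. Then $|T|\ge|S|+4$, a contradiction.

So $G[U]$ is factor-critical or of this "bipartite type". In both cases it is connected, and $G[U]-t$ has a perfect matching for each $t\in U$ incident with $\partial(U)$.

**Step 2: $G/U$ has at most three odd ears.** Let $u$ be the contracted vertex (loops deleted). Suppose the underlying simple graph of $G/U$ has a 2-connected factor-critical subgraph $H$ with $q(H)\ge4$. Then $u\in V(H)$, since otherwise $H\subseteq\hat G$. For each edge $hu$ of $H$ choose $t(h)\in U$ adjacent to $h$ in $G$. If all $t(h)$ coincide, $H$ is isomorphic to a subgraph of $\hat G$, contradicting (2). So at least two values occur. Let $H'\subseteq\hat G$ consist of $H-u$, $\hat G[U]$ and the edges $h\,t(h)$.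

*$H'$ is factor-critical.* Delete $v\in V(H)\setminus u$: a perfect matching of $H-v$ uses some $uh$; replace $uh$ by $h\,t(h)$ and add a perfect matching of $G[U]-t(h)$. Delete $t\in U$ such that $G[U]-t$ has a perfect matching: add a perfect matching of $H-u$. The remaining case is the bipartite type with $s\in S$ deleted. By (4) it suffices to find $h_1,h_2$ with $t(h_1)\ne t(h_2)$ such that $H-\{u,h_1,h_2\}$ has a perfect matching.

Suppose there are no such $h_1,h_2$. Split $u$ into vertices $u_t$, one for each value $t$, with $u_t$ adjacent to the $h$ with $t(h)=t$. Call the result $H^*$. Let $M$ be a perfect matching of $H-u$. In $H^*$ it misses exactly the vertices $u_t$. An $M$-augmenting path would join some $u_t$ to some $u_{t'}$, $t\neq t'$; augmenting along it would match $u_t$ to some $h_1$ and $u_{t'}$ to some $h_2$, and all other vertices of $H-u$ among themselves. This is the excluded pair. So $M$ is a maximum matching of $H^*$. For $v\in V(H)\setminus u$, a perfect matching of $H-v$ gives a matching of $H^*$ of size $|M|$ that misses $v$. So every vertex of $H^*$ is missed by some maximum matching. Gallai's lemma says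 that a connected graph in which every vertex is missed by some maximum matching is factor-critical. Apply it to each component of $H^*$: each component is factor-critical, and the maximum matching $M$ misses exactly one vertex in it. Hence the vertices $u_t$, of which there are at least two, lie in different components. Each has a neighbor, so $H-u$ is disconnected, contradicting the 2-connectivity of $H$.

*Passing to a block.* All edges of $H'$ that come from $H$ lie in one block $B$ of $H'$. Otherwise a cut vertex $c$ of $H'$ separates two of them. If $c\notin U$, then $H-c$ and $G[U]$ are connected, so $H'-c$ is connected, a contradiction. If $c\in U$, each of these edges has an end in the connected graph $H-u$, which avoids $c$, so $c$ does not separate them. By Lemma 5, $B$ is 2-connected and factor-critical. Put $U_B=U\cap V(B)\ne\emptyset$, so $V(B)=(V(H)\setminus u)\cup U_B$. The graph $B[U_B]$ is connected, because a path of $\hat G[U]$ between two vertices of a block stays in that block. Therefore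
$$q(B)=q(H)+\bigl(|E(B[U_B])|-|U_B|+1\bigr)\ge q(H)\ge4,$$
contradicting (2).

**Step 3: gluing.** In $G/U$ we have $d(u)=|\partial(U)|\le k|U|-2|E[U]|=k$. For odd $W\ni u$ with $|W|\ge3$ let $W'=(W\setminus u)\cup U$; then
$$|E_{G/U}[W]|=|E[W']|-|E[U]|\le k\tfrac{|W|+|U|-2}2-k\tfrac{|U|-1}2=k\tfrac{|W|-1}2 .$$
The other vertices and odd sets are as in $G$. So $(G/U,k)$ is admissible and smaller, hence $G/U$ is $k$-colorable. So is $G[U]$, a proper subgraph. As $U$ is tight, each of the $k$ classes in $G[U]$ has exactly $\frac{|U|-1}2$ edges and misses exactly one vertex of $U$. So the sets of colors missing at the vertices of $U$ partition the $k$ colors, and $t\in U$ misses $k-d_{G[U]}(t)\ge|\partial(U)\cap\partial(t)|$ colors. The edges of $\partial(U)$ have distinct colors in $G/U$. So we can permute the colors of $G[U]$ such that, for each $t$, the colors of the edges of $\partial(U)$ at $t$ are missing at $t$ in $G[U]$. The two colorings together $k$-color $G$, a contradiction. $\blacksquare$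

## One uncolored edge and the sets that block peeling

**Definition (configuration).** A configuration $(e,\varphi,\alpha,\omega)$ consists of an edge $e=xy$, a $k$-coloring $\varphi$ of $G-e$ with classes $M_c$, a color $\alpha$ missing at $x$ and a color $\omega$ missing at $y$. For odd $U$ let $\mathrm{def}_c(U)=\frac{|U|-1}2-|M_c\cap E[U]|\ge0$. A vertex of $U$ is $c$-free in $U$ if no edge of $M_c\cap E[U]$ covers it; there are exactly $2\,\mathrm{def}_c(U)+1$ such vertices.

Configurations exist for each $e$, since $G-e$ is $k$-colorable and the ends of $e$ have degree at most $k-1$ there. No color is missing at both $x$ and $y$, since otherwise $e$ could get it. In particular $\alpha\ne\omega$.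

**Running example.** The graph $Q=P_{10}-o_0$ with $k=3$ has four ears, so it is no counterexample to the theorem, but it is not 3-colorable and shows all the notions. Leave $e=o_2o_3$ uncolored and use

- color 1 on $i_0i_2,\ i_4i_1,\ i_3o_3,\ o_1o_2$;
- color 2 on $i_2i_4,\ i_1i_3,\ o_3o_4$;
- color 3 on $i_3i_0,\ i_1o_1,\ i_2o_2,\ i_4o_4$.

The three classes are matchings and contain the 11 edges of $Q-e$. With $x=o_2$, $y=o_3$ we have $\alpha=2$, $\omega=3$.

**Lemma 9.** (a) The $\alpha\omega$-chain (component of $M_\alpha\cup M_\omega$) starting at $x$ ends at $y$. With $e$ it forms an odd cycle $C=C(\varphi)$ of length at least 3.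
(b) If $x\in U$ and $\mathrm{def}_\alpha(U)=0$, then $x$ is the only $\alpha$-free vertex of $U$, and no edge of $\partial(U)$ has color $\alpha$. The same holds for $y,\omega$. So if $x,y\in U$ and $\mathrm{def}_\alpha(U)=\mathrm{def}_\omega(U)=0$, then $V(C)\subseteq U$.

*Proof.* (a) If the chain does not end at $y$, swap its colors; then $\omega$ is missing at both $x$ and $y$, and $e$ can get $\omega$. The chain starts with $\omega$ at $x$ and ends with $\alpha$ at $y$, so it has even length at least 2. (b) There is just one $\alpha$-free vertex, and $x$ is $\alpha$-free. An $\alpha$-edge of $\partial(U)$ would end at an $\alpha$-free vertex of $U$, so at $x$, which misses $\alpha$. In the last statement the chain cannot leave $U$. $\blacksquare$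

In the example, $C=o_2\,i_2\,i_4\,o_4\,o_3$.

**Lemma 10.** Let $U_1,U_2$ be good sets containing $x,y$ with $\mathrm{def}_\omega(U_i)=0$. Then $M_\omega$ matches each of $U_i\setminus y$, $(U_1\cap U_2)\setminus y$, $U_1\setminus U_2$ and $U_2\setminus U_1$ within itself, $|U_1\cap U_2|$ is odd, $U_1\cup U_2$ is good, and $\mathrm{def}_\omega(U_1\cup U_2)=0$. Moreover $\mathrm{def}_c(U_1)=\mathrm{def}_c(U_2)=0$ implies $\mathrm{def}_c(U_1\cup U_2)=0$ for every color $c$.

*Proof.* By Lemma 9(b), $M_\omega$ matches $U_i\setminus y$ within itself, hence also the other three sets: the partner of a vertex of $U_2\setminus U_1$ lies in $U_2$, and not in $U_1$, because partners of vertices of $U_1\setminus y$ lie in $U_1$. So $|U_1\cap U_2|$ is odd. For $v\in U_1$, a perfect matching of $\hat G[U_1]-v$ together with $M_\omega$ on $U_2\setminus U_1$ is a perfect matching of $\hat G[U_1\cup U_2]-v$; the case $v\in U_2$ is symmetric. The union is 2-connected since the two graphs share $x$ and $y$. Finally, if $\mathrm{def}_c(U_1)=\mathrm{def}_c(U_2)=0$,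
$$|M_c\cap E[U_1\cup U_2]|\ge\tfrac{|U_1|-1}2+\tfrac{|U_2|-1}2-\tfrac{|U_1\cap U_2|-1}2=\tfrac{|U_1\cup U_2|-1}2 .$$
This includes $c=\omega$. $\blacksquare$

**Lemma 11.** If $U\subsetneq U'$ are good, $\mathrm{def}_c(U)\ge2$ and $\mathrm{def}_c(U')=0$, then $q(U)=1$ and $q(U')=3$.

*Proof.* At least 5 vertices of $U$ are $c$-free in $U$, and only one vertex of $U'$ is $c$-free in $U'$. So at least 4 edges of the matching $M_c$ join $U$ to $U'\setminus U$. Lemma 4(a) gives $q(U')-q(U)\ge2$. $\blacksquare$

**Definition (bad set).** For a color $\gamma$, a set $U$ is $\gamma$-bad if it is good, $x,y\in U$, and $\mathrm{def}_c(U)=0$ for all $c\ne\gamma$.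

For such $U$ we have $|E[U]|=1+\sum_c|M_c\cap E[U]|=1+k\frac{|U|-1}2-\mathrm{def}_\gamma(U)$, so
$$\mathrm{def}_\gamma(U)=s(U)+1\ge1,\qquad\text{and}\quad \mathrm{def}_\gamma(U)\ge2\ \text{ if } U\ne V,\tag{5}$$
by Lemma 8. In the running example $U=V(C)$ is 1-bad: it contains two edges of color 2, two of color 3 and none of color 1, and indeed $\mathrm{def}_1=2=s(U)+1$. By (3) such a set blocks peeling off $M_\gamma$, and the next lemma says that something always blocks it.

**Lemma 12.** For every configuration and every color $\gamma\notin\{\alpha,\omega\}$ there is a $\gamma$-bad set.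

*Proof.* Let $G'=G-M_\gamma$; it contains $e$. Every vertex of degree $k$ sees $\gamma$: a vertex $z\ne x,y$ of degree $k$ sees all colors, if $d(x)=k$ then $x$ misses only $\alpha$, and if $d(y)=k$ then $y$ misses only $\omega$. So $\Delta(G')\le k-1$. As $G$ is not $k$-colorable, $G'$ is not $(k-1)$-colorable. The pair $(G',k-1)$ precedes $(G,k)$ lexicographically (fewer edges, or $M_\gamma=\emptyset$ and smaller $k$), so it is not admissible. Hence some odd $U$ with $|U|\ge3$ has $|E_{G'}[U]|>(k-1)\frac{|U|-1}2$. Take $|U|$ minimal.

By Lemma 7 with $F=G'[U]$ and $\kappa=k-1$, the graph $G'[U]$ is factor-critical. Suppose it has a cut vertex $v$. Since $G'[U]-v$ has a perfect matching, its components are even. So $U=U_1\cup U_2$ with $U_1\cap U_2=\{v\}$, no edges of $G'$ between $U_1\setminus v$ and $U_2\setminus v$, and $|U_i|\ge3$ odd. Minimality gives $|E_{G'}[U]|\le(k-1)\frac{|U_1|-1+|U_2|-1}2=(k-1)\frac{|U|-1}2$, a contradiction. So the underlying simple graph of $G'[U]$ is 2-connected and factor-critical, and $U$ is good.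

If $e\notin E[U]$, then $|E_{G'}[U]|=\sum_{c\ne\gamma}|M_c\cap E[U]|\le(k-1)\frac{|U|-1}2$, a contradiction. So $x,y\in U$ and $\sum_{c\ne\gamma}|M_c\cap E[U]|=|E_{G'}[U]|-1\ge(k-1)\frac{|U|-1}2$. Hence $\mathrm{def}_c(U)=0$ for all $c\ne\gamma$. $\blacksquare$

## Kempe chains that return are odd ears

Let $U\ni x$ be good with $\mathrm{def}_\alpha(U)=0$, let $\gamma\notin\{\alpha,\omega\}$ and $r=\mathrm{def}_\gamma(U)$. By Lemma 9(b), $x$ is the only $\alpha$-free vertex of $U$, and exactly $2r+1$ vertices are $\gamma$-free. So the graph with vertex set $U$ and edge set $(M_\alpha\cup M_\gamma)\cap E[U]$ consists of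

- a path $N_0$ (possibly trivial) from $x$ to a $\gamma$-free vertex;
- paths $N_1,\dots,N_r$ whose ends are $\gamma$-free and whose first and last edges have color $\alpha$;
- cycles.

No $\alpha$-edge leaves $U$. So a component of $M_\alpha\cup M_\gamma$ in $G$ can leave $U$ only along $\gamma$-edges at $\gamma$-free vertices.

**Definition (return).** A return of $U$ is a segment of a component of $M_\alpha\cup M_\gamma$ with both ends in $U$ and nonempty interior outside $U$.

A return starts and ends with $\gamma$, so it has odd length. Its ends are distinct, because only one edge of the component leaves $U$ at a given vertex. Different returns have disjoint interiors, and each $\gamma$-free vertex is an end of at most one return. By Lemma 4(b) **there are at most $3-q(U)$ returns.** In the running example, with $U=V(C)$, $\alpha=2$, $\gamma=1$: $N_0$ is the single vertex $o_2$, $N_1=i_2i_4$, $N_2=o_3o_4$. The only return is $i_4i_1i_3o_3$, because the chains from $i_2$ and $o_2$ stop at $i_0$ and $o_1$, which miss color 2, and $o_4$ misses color 1.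

**Flips.** If $L$ is a component of $M_\alpha\cup M_\gamma$ with $x\notin L$, swapping its colors ("flipping $L$") gives a configuration $(e,\varphi',\alpha,\omega)$: $x$ still misses $\alpha$, and $M_c$ is unchanged for $c\notin\{\alpha,\gamma\}$, in particular for $c=\omega$. New values are written $\mathrm{def}'_c$; they differ from the old ones only for $c\in\{\alpha,\gamma\}$. Lemma 10 uses only $M_\omega$ (apart from its last sentence), so it may be applied to a set found for $\varphi$ and one found for $\varphi'$.

**Lemma 13.** Let $U\ni x$ be good with $\mathrm{def}_\alpha(U)=0$ and $\gamma\notin\{\alpha,\omega\}$.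
(a) If a component $L$ of $M_\alpha\cup M_\gamma$ with $x\notin L$ meets $U$ in exactly $p$ of the paths $N_1,\dots,N_r$, then after flipping $L$ we have $\mathrm{def}'_\alpha(U)=p$.
(b) If also $\mathrm{def}_\gamma(U)=0$, and $L$ is a component of $M_\alpha\cup M_\gamma$ that is a path avoiding $x$, then $L\cap U=\emptyset$.

*Proof.* (a) Each $N_i$ with $i\ge1$ has one more $\alpha$-edge than $\gamma$-edges, so the flip removes $p$ edges from $M_\alpha\cap E[U]$ on balance. (b) Here $r=0$, so every vertex of $U$ lies on $N_0$, which contains $x$, or on an $\alpha\gamma$-cycle inside $U$. $\blacksquare$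

## Four or more colors

**Proposition 14.** $k=3$.

*Proof.* Suppose $k\ge4$. Fix a configuration and two colors $\gamma\ne\theta$ outside $\{\alpha,\omega\}$. Let $U_\gamma$ be $\gamma$-bad and $U_\theta$ be $\theta$-bad. Both contain $V(C)$ by Lemma 9(b). They differ, since $\mathrm{def}_\gamma(U_\theta)=0<\mathrm{def}_\gamma(U_\gamma)$. Each color blocks in its own place, and we play the two sets against each other.

**Case A: nested sets.** By symmetry let $U=U_\gamma\subsetneq U'=U_\theta$. The aim is to spoil $U'$ by a flip while keeping $U$. As $U\ne V$, (5) gives $\mathrm{def}_\gamma(U)\ge2$, and $\mathrm{def}_\gamma(U')=0$. By Lemma 11, $q(U)=1$ and $q(U')=3$, so $U=V(C)$ by Lemma 4(c).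

Consider $\alpha\theta$-components. As $q(U')=3$, $U'$ has no returns. As $\mathrm{def}_\theta(U')\ge1$, there is a path $N_1$ in $U'$. The component $L$ of $M_\alpha\cup M_\theta$ containing $N_1$ can leave $U'$ but never comes back, so it is a path with $L\cap U'=N_1$, and $x\notin L$. Since $\mathrm{def}_\alpha(U)=\mathrm{def}_\theta(U)=0$, Lemma 13(b) gives $L\cap U=\emptyset$.

Flip $L$. Edges at $U=V(C)$ are unchanged, so $C(\varphi')=C$. Let $U''$ be $\theta$-bad for $\varphi'$; then $U=V(C)\subseteq U''$. By Lemma 10, $U'\cup U''$ is good, and $q(U')=3$ forces $U'\cup U''=U'$ by Lemma 4(a). As $\mathrm{def}'_\alpha(U')=1$ and $\mathrm{def}'_\alpha(U'')=0$, $U''\ne U'$. As $\mathrm{def}'_\theta(U)=\mathrm{def}_\theta(U)=0<\mathrm{def}'_\theta(U'')$, $U''\ne U$. So $U\subsetneq U''\subsetneq U'$ and $q(U'')=2$. But $M_\gamma$ is unchanged, so $\mathrm{def}_\gamma(U)\ge2$ and $\mathrm{def}_\gamma(U'')=\mathrm{def}'_\gamma(U'')=0$, and Lemma 11 gives $q(U'')=3$, a contradiction.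

**Case B: incomparable sets.** Put $U_1=U_\gamma$, $U_2=U_\theta$, $Z=U_1\cup U_2$. By Lemma 10, $Z$ is good and $\mathrm{def}_\omega(Z)=0$, so $q(U_i)<q(Z)\le3$. If $q(U_i)=1$, then $U_i=V(C)\subseteq U_{3-i}$, a contradiction. So $q(U_1)=q(U_2)=2$ and $q(Z)=3$. Both $U_i$ are proper subsets of $V$, so $\mathrm{def}_\gamma(U_1)\ge2$ and $\mathrm{def}_\theta(U_2)\ge2$.

*Choosing a chain.* Consider $\alpha\gamma$-components and $U_1$. There are paths $N_0,N_1,\dots,N_r$ with $r\ge2$, and at most one return. Some component $L$ with $x\notin L$ contains some $N_i$ with $i\ge1$ and is a path: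

- if there is no return, take the component of $N_1$;
- if the return joins both ends of one $N_i$, or joins $N_0$ to $N_i$ ($i\ge1$), take the component of another $N_j$, $j\ge1$;
- if the return joins $N_i$ and $N_j$ with $i\ne j$, $i,j\ge1$, take the component containing both; it is not a cycle, since that would need two returns.

(The return cannot join $N_0$ to itself, since only one end of $N_0$ is $\gamma$-free.) Since $\mathrm{def}_\alpha(U_2)=\mathrm{def}_\gamma(U_2)=0$, Lemma 13(b) gives $L\cap U_2=\emptyset$. In particular $L\cap V(C)=\emptyset$.

*After the flip* of $L$ we have $C(\varphi')=C$, and $\mathrm{def}'_\alpha(U_1)\ge1$ by Lemma 13(a). Let $U''$ be $\gamma$-bad for $\varphi'$, so $V(C)\subseteq U''$. By Lemma 10, $Z\cup U''$ is good, and $q(Z)=3$ gives $U''\subseteq Z$. Let $Y=U_1\cup U''\subseteq Z$, which is good by Lemma 10. As $\mathrm{def}_\theta(U_1)=0$ and $\mathrm{def}_\theta(U'')=\mathrm{def}'_\theta(U'')=0$, Lemma 10 gives $\mathrm{def}_\theta(Y)=0$. If $Y=Z$, then $U_2\subsetneq Z$, $\mathrm{def}_\theta(U_2)\ge2$, $\mathrm{def}_\theta(Z)=0$, and Lemma 11 gives $q(U_2)=1$, a contradiction. So $U_1\subseteq Y\subsetneq Z$,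 and $q(U_1)=2$, $q(Z)=3$ force $Y=U_1$ by Lemma 4(a). That is, $U''\subseteq U_1$. As $\mathrm{def}'_\alpha(U_1)\ge1$, $U''\ne U_1$. So $q(U'')=1$ and $U''=V(C)$. Since $U''\ne V$ and $L\cap V(C)=\emptyset$, (5) for $\varphi'$ gives $\mathrm{def}_\gamma(V(C))=\mathrm{def}'_\gamma(V(C))\ge2$. But $V(C)\subsetneq U_2$, $\mathrm{def}_\gamma(U_2)=0$ and $q(U_2)=2$, contradicting Lemma 11. $\blacksquare$

With $k=3$ there is only one color outside $\{\alpha,\omega\}$, so this argument has nothing to play with. A different source of freedom takes over: the cycle $C$ can be rotated.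

## Three colors: the cycle $C$ and its links

**$G$ is simple.** Suppose $p,p'$ are joined by at least two edges. As $G$ is 2-connected with $|V|\ge3$ and $\Delta\le3$, they are joined by exactly two, and each has exactly one further edge, $pr$ and $p'r'$. Then $|E[\{p,p',r\}]|\ge3$, so $s(\{p,p',r\})\le0$. By Lemma 8, $|V|=3$. So $r=r'$ and $|E|=4>3$, contradicting $s(V)\ge0$.

**Rotation.** Fix a configuration with colors $\alpha,\omega,\gamma$ and cycle $C=v_0v_1\cdots v_{\ell-1}$; indices are in $J=\mathbb Z_\ell$, $\ell$ odd. On $C$ the colors $\alpha,\omega$ alternate except at $e$, so every edge not on $C$ with an end on $C$ has color $\gamma$. Let $g_j$ be the off-$C$ edge at $v_j$, if it exists; there is at most one. Keeping all off-$C$ colors, we may recolor $C$: choose any vertex of $C$ as $x$, either neighbor on $C$ as $y$, leave $xy$ uncolored, and alternate along the rest so that $x$ misses $\alpha$ and $y$ misses $\omega$. So all rotations and reflections are available with the same off-$C$ coloring. Moreover, exchanging the names $x,y$ and $\alpha,\omega$ shows that all statements below are symmetric in $\alpha,\omega$.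

The set $V(C)$ is good. Put $q=q(V(C))$. Then $C$ has $q-1$ chords, and $s(V(C))=3\frac{\ell-1}2-(\ell+q-1)=\frac{\ell-1}2-q$.

**Definition ($T_\omega,S_\omega,K_\omega$).** Let $\mathcal F_\omega$ be the family of good sets $U\supseteq V(C)$ such that $M_\omega$ matches $U\setminus V(C)$ within itself. Let $T_\omega$ be its largest member. Let $S_\omega$ be the set of $j$ such that $g_j$ exists and is a chord of $C$ or has its other end in $T_\omega$, and let $K_\omega=J\setminus S_\omega$. Define $T_\alpha,S_\alpha,K_\alpha$ analogously.

The family contains $V(C)$ and depends only on the off-$C$ coloring, since $\omega$-edges at vertices off $C$ have both ends off $C$. A largest member exists because $\mathcal F_\omega$ is closed under union. Indeed let $U_1,U_2\in\mathcal F_\omega$. If $w\in U_2\setminus U_1$, its $\omega$-partner lies in $U_2\setminus V(C)$ and not in $U_1$ (otherwise $w\in U_1$). So $M_\omega$ matches $U_2\setminus U_1$, and likewise $U_1\setminus U_2$, within itself. For $v\in U_1$ a perfect matching of $G[U_1]-v$ together with $M_\omega$ on $U_2\setminus U_1$ is a perfect matching of $G[U_1\cup U_2]-v$, and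 symmetrically for $v\in U_2$. The union is 2-connected because $V(C)\subseteq U_1\cap U_2$, and $M_\omega$ matches $(U_1\cup U_2)\setminus V(C)$ within itself.

By Lemma 4(a), $|S_\omega|\le2(q-1)+2(q(T_\omega)-q)\le4$.

**Lemma 15.** If, in any of the colorings of $C$, a flip of an $\alpha\gamma$-component avoiding $x$ gives $\varphi'$, then $V(C(\varphi'))\subseteq T_\omega$.

*Proof.* $V(C(\varphi'))$ is good and contains $x,y$. The unchanged class $M_\omega$ matches both $V(C)\setminus y$ and $V(C(\varphi'))\setminus y$ within themselves. By Lemma 10, $V(C)\cup V(C(\varphi'))$ is good and $M_\omega$ matches $V(C(\varphi'))\setminus V(C)$ within itself. So the union belongs to $\mathcal F_\omega$. $\blacksquare$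

**Definition (links).** From $v_j$ follow $g_j$ and then alternately $\alpha$- and $\gamma$-edges off $C$ until arriving at $C$ (necessarily by a $\gamma$-edge) or ending. Vertices of $C$ have at most one off-$C$ edge in $M_\alpha\cup M_\gamma$, so if we arrive at $v_{j'}$, then $j'\ne j$. We then call $\{j,j'\}$ an $\alpha$-link and the path an $\alpha$-return. Chords are links. Let $\Lambda_\alpha$ be the set of ends of $\alpha$-links. Define $\omega$-links, $\omega$-returns and $\Lambda_\omega$ with $\omega$ in place of $\alpha$.

**Lemma 16.** $\alpha$-links are pairwise disjoint, there are at most two of them, and $\Lambda_\alpha\subseteq S_\alpha$. For a non-chord $\alpha$-return $R$, $V(R)\subseteq T_\alpha$. The same holds for $\omega$.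

*Proof.* Disjointness is clear. The non-chord returns start and end with $\gamma$, so they are odd paths with nonempty disjoint interiors. By Lemma 4(b) there are at most $3-q$ of them; with the $q-1$ chords there are at most two links. For a non-chord $\alpha$-return $R$, $V(C)\cup V(R)$ is good by Lemma 3, and $M_\alpha$ matches the interior of $R$ within itself. So $V(R)\subseteq T_\alpha$, and the ends of the link lie in $S_\alpha$. $\blacksquare$

**The running example again.** With $v_0,\dots,v_4=o_2,i_2,i_4,o_4,o_3$ in $Q$ and $\alpha=2,\omega=3,\gamma=1$, the vertex $v_3=o_4$ has no off-$C$ edge. The only $\alpha$-link is $\{2,4\}$ (return $i_4i_1i_3o_3$). The $\omega$-links are $\{1,4\}$ (return $i_2i_0i_3o_3$) and $\{0,2\}$ (return $o_2o_1i_1i_4$). Adding the two $\omega$-returns to $C$ one sees $T_\omega=V$, so $K_\omega=\{3\}$. Off $C$ the only edge of color 2 is $i_1i_3$, so $T_\alpha=V(C)\cup\{i_1,i_3\}$, $S_\alpha=\{2,4\}$ and $K_\alpha=\{0,1,3\}$. Look at the neighbors: for $3\in K_\omega$ the pair $\{2,4\}$ is an $\alpha$-link. For $0,1\in K_\alpha$ the pairs $\{4,1\}$ and $\{0,2\}$ are $\omega$-links. For $3\in K_\alpha$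 the pair $\{2,4\}$ is not an $\omega$-link, but the links $\{2,0\},\{4,1\}$ lead from $2$ and $4$ to the adjacent indices $0,1$. Lemma 18 says that in our minimal counterexample this must always happen.

**Lemma 17.** Let $j\in K_\omega$. If $C$ is colored with $x=v_{j-1}$, $y=v_{j-2}$, then the $\alpha\gamma$-component of $x$ contains the edge $v_jv_{j+1}$. If $C$ is colored with $x=v_{j+1}$, $y=v_{j+2}$, then the $\alpha\gamma$-component of $x$ contains $v_jv_{j-1}$.

*Proof.* By reflection consider the first statement. Here $v_{j-1}v_j$ has color $\omega$ and $v_jv_{j+1}$ has color $\alpha$. Suppose the component $L$ of $v_jv_{j+1}$ avoids $x$, and flip it. The new $\alpha\omega$-chain from $x$ goes to $v_j$ by $\omega$. It ends at $y\ne v_j$, so it must continue by a new $\alpha$-edge. That edge is the old $\gamma$-edge $g_j$. So $g_j$ exists and its other end lies in $V(C(\varphi'))\subseteq T_\omega$ by Lemma 15. Hence $j\in S_\omega$, a contradiction. $\blacksquare$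

**Lemma 18.** Let $j\in K_\omega$. Then $j\pm1\in\Lambda_\alpha$, and either $\{j-1,j+1\}$ is an $\alpha$-link, or the $\alpha$-links are exactly $\{j-1,r_1\},\{j+1,r_2\}$ with $\{r_1,r_2\}=\{j+2i,j+2i+1\}$ for some $1\le i\le\frac{\ell-3}2$.

*Proof.* Let $j=0$ and $\ell=2m+1$. With $x=v_{-1}$, $y=v_{-2}$ (first coloring) the $\alpha$-edges of $C$ join the pairs $(0,1),(2,3),\dots,(2m-2,2m-1)$. With $x=v_1$, $y=v_2$ (second coloring) they join $(2m,0),(2,3),\dots,(2m-2,2m-1)$. In either coloring the $\alpha\gamma$-component of $x$ starts along the $\gamma$-edge at $x$ and then alternates between $\alpha$-returns and $\alpha$-edges of $C$, until it leaves $C$ for good or ends. By Lemma 17 it contains an $\alpha$-edge of $C$ in both colorings. So it comes back to $C$, and $-1,1\in\Lambda_\alpha$.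

Suppose $\{-1,1\}$ is not a link. By Lemma 16 the links are exactly $\{-1,r_1\},\{1,r_2\}$, and $r_1\ne r_2$.

First coloring: from $-1$ the component reaches $r_1\ne1$. If $r_1\ne0$, it then uses the edge of $C$ given by the pair $(2i,2i+1)$, $i\ge1$, that contains $r_1$. By Lemma 17 it must reach the pair $(0,1)$, so it must go on along the only other link. The partner of $r_1$ in its pair is therefore $1$ or $r_2$, and not $1$, since $1$ is paired with $0$. So $r_1=0$, or $\{r_1,r_2\}$ is one of the pairs $(2i,2i+1)$, $1\le i\le m-1$.

Second coloring: from $1$ the component reaches $r_2\ne-1$. If $r_2\ne0$, it uses the pair $(2i,2i+1)$ containing $r_2$, and it must reach the pair $(2m,0)$. The partner of $r_2$ is $-1$ or $r_1$, and not $-1$, since $-1=2m$ is paired with $0$. So $r_2=0$, or $\{r_1,r_2\}$ is one of these pairs.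

Not both $r_1,r_2$ are $0$, and if one of them is $0$, then $\{r_1,r_2\}$ is not one of these pairs. So $\{r_1,r_2\}=\{2i,2i+1\}$ with $1\le i\le m-1$. $\blacksquare$

Since $\ell$ is odd, the sets $\{j-1,j+1\}$, $j\in J$, are the edges of an $\ell$-cycle on $J$. Any $t\ge1$ edges of an $\ell$-cycle cover at least $\min(t+1,\ell)$ vertices. So Lemma 18 implies, when $K_\omega\ne\emptyset$,
$$\min(|K_\omega|+1,\ell)\le|\Lambda_\alpha|\le4.\tag{6}$$

## The cycle is an induced pentagon

**Lemma 19.** $\ell=5$, $V(C)\ne V$, and $q=1$, so $C$ has no chords.

*Proof.* If $V(C)=V$, links are chords, $S_\omega$ is the set of chord ends, $|S_\omega|=|\Lambda_\alpha|=2(q-1)$, and $s(V)\ge0$ gives $\ell\ge2q+1$. So $|K_\omega|=\ell-2(q-1)\ge3$. If $q\le2$, then $|\Lambda_\alpha|\le2$, contradicting (6). So $q=3$, $\ell\ge7$, and (6) gives $\ell-4=|K_\omega|\le3$. Hence $\ell=7$ and $|K_\omega|=3$.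

If $V(C)\ne V$, Lemma 8 gives $\frac{\ell-1}2-q\ge1$, so $\ell\ge2q+3\ge5$. Also $|K_\omega|\ge\ell-4\ge1$, and (6) gives $|K_\omega|\le3$. So $\ell\in\{5,7\}$, and $|K_\omega|=3$ if $\ell=7$.

*$\ell=7$ is impossible.* Three edges of a 7-cycle that cover at most 4 vertices form a path. So up to rotation $K_\omega=\{0,2,4\}$ and $\Lambda_\alpha=\{-1,1,3,5\}$, with two links. Apply Lemma 18 with $j=0$: if $\{-1,1\}$ is not a link, then $\{r_1,r_2\}=\{3,5\}$, which is neither $\{2,3\}$ nor $\{4,5\}$. So $\{-1,1\}$ is a link. With $j=2$: if $\{1,3\}$ is not a link, then $\{r_1,r_2\}=\{-1,5\}=\{5,6\}$, which is neither $\{4,5\}$ nor $\{6,0\}$. So $\{1,3\}$ is a link. These links are not disjoint, a contradiction.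

So $\ell=5$, hence $V(C)\ne V$, and $5\ge2q+3$ gives $q=1$. $\blacksquare$

Since $|S_\alpha|,|S_\omega|\le4$, both $K_\alpha$ and $K_\omega$ are nonempty. From now on let $u_j$ denote the end of $g_j$ off $C$.

**Lemma 20.** There is exactly one $\alpha$-link and exactly one $\omega$-link.

*Proof.* By Lemma 18 there is at least one of each, and by Lemma 16 at most two. By symmetry suppose there are two $\alpha$-links, with returns $R_1,R_2$, and $\Lambda_\alpha=J\setminus\{c\}$. Then $H=C\cup R_1\cup R_2$ has 3 ears. By (2), $q(V(H))=3$ and $H=\hat G[V(H)]$ is induced. By Lemma 4(b), no odd path with nonempty interior outside $V(H)$ has distinct ends in $V(H)$. We produce such a path from an $\omega$-return.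

As $\Lambda_\alpha\subseteq S_\alpha$ and $K_\alpha\ne\emptyset$, we have $K_\alpha=\{c\}$. Lemma 18 with $\alpha,\omega$ exchanged and $j=c$ gives an $\omega$-return $R'$ with one end $v_{c+1}$ and other end $v_p$, where $p\in\{c-1,c+2,c+3\}$; so $p\ne c$. Its first edge $g_{c+1}$ belongs to $R_1\cup R_2$, as $c+1\in\Lambda_\alpha$. Let $u=u_{c+1}$. The next edge of $R'$ is the $\omega$-edge at $u$. The edges of $H$ at $u$ are its $\alpha$- and $\gamma$-edges, and $H$ is induced, so this $\omega$-edge leaves $V(H)$. Let $z$ be the next vertex of $R'$ in $V(H)$.

If $z=v_t\in V(C)$, then $R'$ ends there, so $t=p\ne c$, and we arrive along $g_t$ from outside $V(H)$. But $t\in\Lambda_\alpha$, so $g_t\in E(H)$, a contradiction. So $z$ is interior to some $R_i$. We arrive along an $\omega$-edge, since the $\alpha$- and $\gamma$-edges at $z$ lie in $H$. The segment of $R'$ from $u$ to $z$ alternates $\omega,\gamma$ and starts and ends with $\omega$, so it is odd, with nonempty interior outside $V(H)$ and distinct ends. This is the excluded path. $\blacksquare$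

By Lemmas 18 and 20, every $j\in K_\omega$ has $\{j-1,j+1\}$ as the unique $\alpha$-link. So $K_\omega=\{a\}$ with unique $\alpha$-link $\{a-1,a+1\}$; let $R^\alpha$ be its return. Likewise $K_\alpha=\{b\}$ with unique $\omega$-link $\{b-1,b+1\}$ and return $R^\omega$.

**The shape of $T_\omega$ and $T_\alpha$.** Since $|S_\omega|=4$ and there are no chords, exactly four edges join $V(C)$ to $W_\omega=T_\omega\setminus V(C)$. By Lemma 4(a), $4\le2(q(T_\omega)-1)\le4$, so $q(T_\omega)=3$ and equality holds. Hence $\hat G[W_\omega]$ has exactly two components, both trees, each sending exactly two edges to $C$. By Lemma 16 one of them contains the interior of $R^\omega$, so it is attached at $\{b-1,b+1\}$. The other is attached at $J\setminus\{a,b-1,b+1\}$. Analogously, $q(T_\alpha)=3$, and $\hat G[T_\alpha\setminus V(C)]$ consists of two trees, attached by two edges each at $\{a-1,a+1\}$ and at $J\setminus\{b,a-1,a+1\}$.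

**Lemma 21.** $a=b$.

*Proof.* Let $a=0$, so $\Lambda_\alpha=\{1,4\}$. As $\{b-1,b+1\}=\Lambda_\omega\subseteq S_\omega\not\ni0$, we have $b\in\{0,2,3\}$. Color $C$ with $x=v_1$, $y=v_0$: then $v_1v_2,v_3v_4$ have color $\omega$, and $v_2v_3,v_4v_0$ color $\alpha$. Since $2,3\notin\Lambda_\alpha$, the $\alpha\gamma$-component $L$ of $v_2v_3$ meets $C$ only in $v_2,v_3$. Flip it. The new $\alpha\omega$-chain from $x$ goes to $v_2$. It cannot end there, so it continues along $g_2$ off $C$, and it must return to $C$ because it ends at $v_0$. The only edges of $\partial(V(C))$ not colored $\gamma$ now are $g_2$ and $g_3$ (as far as they exist), so it returns along $g_3$. By Lemma 15, the part of the chain from $u_2$ to $u_3$ lies in $W_\omega$. So $u_2$ and $u_3$ lie in the same component of $\hat G[W_\omega]$. For $b=2$ the components are attached at $\{1,3\}$ and $\{2,4\}$; for $b=3$ at $\{2,4\}$ and $\{1,3\}$. Both separate $u_2$ from $u_3$, a contradiction. So $b=0$. $\blacksquare$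

## A subgraph with five ears

Let $a=b=0$. Both $R^\alpha$ and $R^\omega$ join $v_1$ to $v_4$. We now pin down how these paths meet, until five ears appear.

**Step 1: $T_\alpha$ consists of $C$ and two paths.** The two components of $\hat G[T_\alpha\setminus V(C)]$ are trees attached at $\{1,4\}$ and $\{2,3\}$, each by exactly two edges. They have even order, because $M_\alpha$ matches $T_\alpha\setminus V(C)$ within itself. By 2-connectivity of $\hat G[T_\alpha]$, every leaf of these trees is attached to $C$. So each tree has exactly two leaves, and is a path whose two ends are the attached vertices. The first is the interior of $R^\alpha$: write it as $a_1a_2\cdots a_{2r'}$ with $a_1=u_1$, $a_{2r'}=u_4$, the edges $a_{2i-1}a_{2i}$ colored $\alpha$ and $a_{2i}a_{2i+1}$ colored $\gamma$. The second is $p_1\cdots p_{2t}$ with $p_1=u_2$, $p_{2t}=u_3$ and $p_{2i-1}p_{2i}$ colored $\alpha$. Put $R_2=v_2p_1\cdots p_{2t}v_3$. Then $H:=\hat G[T_\alpha]=C\cup R^\alpha\cup R_2$ and $q(H)=3$. By Lemma 3 and (2):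
$$\begin{aligned}&\text{no odd path (of any length, edge-disjoint from } H)\\&\text{with distinct ends in } V(H)\text{ has its interior outside } V(H).\end{aligned}\tag{7}$$
Let the interior of $R^\omega$ be $w_1\cdots w_{2r}$ with $w_1=u_1$, $w_{2r}=u_4$, the edges $w_{2i-1}w_{2i}$ colored $\omega$ and $w_{2i}w_{2i+1}$ colored $\gamma$.

**Step 2: $R^\alpha$ and $R^\omega$ share only $u_1,u_4,v_1,v_4$ and the edges $g_1,g_4$.** If $a_i$ with $1<i<2r'$ lies on $R^\omega$, then the $\gamma$-edge at $a_i$ lies on both paths. So the common vertices other than $u_1,u_4,v_1,v_4$ are the ends of, say, $t'$ common edges of the form $a_{2i}a_{2i+1}$. Removing these edges splits $a_1\cdots a_{2r'}$ into $t'+1$ paths. Each starts and ends with an $\alpha$-edge, so it is odd; its ends are on $R^\omega$, its interior is outside $C\cup R^\omega$, and its edges are not in $C\cup R^\omega$ ($R^\omega$ has no $\alpha$-edges). These are odd ears for $C\cup R^\omega$, so $\hat G$ has a 2-connected factor-critical subgraph with $2+t'+1$ ears. Hence $t'=0$. Moreover $F:=C\cup R^\omega\cup R^\alpha$ has 3 ears, so no further odd ear can be added to $F$.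

**Step 3: $R_2$ and $R^\omega$ share exactly one edge and its ends.** The interior of $R_2$ is disjoint from $C$ and $R^\alpha$, and $R^\omega$ avoids $v_2,v_3$. Also $R^\omega$ avoids $p_1=u_2$, since otherwise it would contain the $\gamma$-edge $g_2$ and end at $v_2$. Similarly it avoids $p_{2t}$. If $p_i\in R^\omega$ with $1<i<2t$, then the $\omega$- and $\gamma$-edges at $p_i$ lie on $R^\omega$; in particular the non-$\alpha$ edge of $R_2$ at $p_i$ does. So the common vertices are the ends of $\tau$ common edges of the form $p_{2h}p_{2h+1}$.

If $\tau=0$, the path $w_1\cdots w_{2r}$ has odd length, distinct ends $u_1,u_4\in V(H)$ and interior outside $V(H)$. It has no edge in $H$, since its first and last edges have color $\omega$, whereas the edges of $H$ at $u_1,u_4$ have colors $\alpha,\gamma$. This contradicts (7).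

If $\tau\ge2$, the part of $R_2$ between two consecutive common edges starts and ends with $\alpha$, so it is a path of odd length with distinct ends on $R^\omega$, interior outside $F$, and no edge in $F$. It is an odd ear for $F$, contradicting Step 2.

So $\tau=1$. Let $zz'$ be the common edge, $z=p_{2h}$, $z'=p_{2h+1}$.

**Step 4: the common edge has color $\omega$.** Its color is not $\alpha$. If it has color $\gamma$, the part of $R^\omega$ from $u_1$ to the first of $z,z'$ starts and ends with $\omega$, so it is odd. Its ends are distinct, since $z,z'\notin R^\alpha$, its interior is outside $V(H)$, and it has no edge in $H$ because its first edge is the $\omega$-edge at $u_1$. This contradicts (7). So $zz'$ has color $\omega$, that is, $\{z,z'\}=\{w_{2i-1},w_{2i}\}$ for some $i$.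

Hence removing $zz'$ from $w_1\cdots w_{2r}$ leaves two paths of even lengths $2i-2$ and $2r-2i$. One joins $z$ to some $u\in\{u_1,u_4\}$; the other joins $z'$ to the other vertex $u'$ of $\{u_1,u_4\}$. The parts of $R_2$ from $v_2$ to $z$ (length $2h$) and from $z'$ to $v_3$ (length $2t-2h$) are also even.

**Step 5: five ears.** By Steps 2 and 3 the following is an odd open ear decomposition of a subgraph of $\hat G$:

1. the cycle $v_1v_0v_4u_4$, then the interior of $R^\alpha$ back to $u_1$, then $v_1$, of odd length $2+1+(2r'-1)+1$;
2. $v_1v_2$, then $R_2$ to $z$, then $R^\omega$ to $u$: odd length $1+\text{even}+\text{even}$, ends $v_1\ne u$;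
3. $v_4v_3$, then $R_2$ backwards from $v_3$ to $z'$, then $R^\omega$ to $u'$: odd length, ends $v_4\ne u'$;
4. the edge $v_2v_3$;
5. the edge $zz'$.

The internal vertices of ears 2 and 3 are $v_2$ or $v_3$, vertices of two disjoint parts of the interior of $R_2$, and vertices of two disjoint parts of $R^\omega$. None of them lies on ear 1, and the two ears have no internal vertex in common. The edges of ears 4 and 5 have both ends on earlier ears and have not been used. So $\beta(\hat G)\ge5$, contradicting $\beta(\hat G)\le3$.

Hence there is no counterexample with $k=3$. With Proposition 14 this proves Theorem 6, and with it Theorem 1. $\blacksquare$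

## From coloring to integer decomposition

**Proof of Theorem 2(a).** Let $P$ be the matching polytope of $G$, let $k\ge1$, and let $w\in kP$ be integral. Let $G_w$ be obtained from $G$ by replacing each edge $f$ by $w(f)$ parallel copies, deleting $f$ if $w(f)=0$. Its underlying simple graph is a subgraph of $\hat G$, so it has $\beta\le3$. Since $w/k\in P$ satisfies the degree and odd-set inequalities of Edmonds' theorem, $\Delta(G_w)\le k$ and $|E_{G_w}[U]|\le k\frac{|U|-1}2$ for all odd $U$ with $|U|\ge3$. So $(G_w,k)$ is admissible. By Theorem 6, $G_w$ is $k$-colorable. Each color class projects to a matching of $G$, and together they use each edge $f$ exactly $w(f)$ times. So $w$ is the sum of $k$ incidence vectors of matchings of $G$. $\blacksquare$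

Together with Theorem 2(b), proved at the start, this shows that the bound 3 in Theorem 1 is best possible for every value $k=\lceil\chi'_f\rceil\ge3$, while for $k\le2$ no hypothesis on $\beta$ is needed.
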